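# Isotonic regression with symmetric log-concave errors: coordinatewise peakedness

## 1. The weight of a walk held below a barrier

Let $f:\mathbb R\to(0,\infty)$ be an even probability density such that $\log f$ is concave. Evenness and concavity give $\log f(0)\ge\frac12\log f(x)+\frac12\log f(-x)=\log f(x)$, so $f$ is bounded with $\sup f=f(0)$. It is also continuous, because a finite concave function on $\mathbb R$ is continuous.

Let $N\ge1$ and $c=(c_0,c_1,\dots,c_N)\in\mathbb R^{N+1}$. With the convention $\sigma_0=c_0$, $\sigma_N=c_N$, put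
$$F(c)=\int_{\{\sigma_i\le c_i,\ 1\le i\le N-1\}}\ \prod_{i=1}^N f(\sigma_i-\sigma_{i-1})\ d\sigma_1\cdots d\sigma_{N-1}. \tag{1}$$
For $N=1$ there is no integral, and $F(c_0,c_1)=f(c_1-c_0)$. In words, $F(c)$ is the total weight of the $N$-step walks that start at $c_0$, end at $c_N$, and at each intermediate time $i$ lie at or below the barrier $c_i$. The two ends and the barrier heights are treated as one vector of variables. This will matter.

We have $0<F(c)<\infty$. The integrand is positive on a set of positive measure. If we bound the last factor by $\sup f$, the other $N-1$ factors form the joint density of a walk started at $c_0$ and integrate to at most $1$, so $F(c)\le\sup f$.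

**Example.** Let $f$ be the $N(0,1)$ density and $N=2$. As a function of $\sigma$, the product $f(\sigma-c_0)f(c_2-\sigma)$ equals the $N(0,2)$ density at $c_2-c_0$ times the density at $\sigma$ of a normal law with mean $\frac{c_0+c_2}2$ and variance $\frac12$. Hence
$$F(c_0,c_1,c_2)=\frac1{2\sqrt\pi}\,e^{-(c_2-c_0)^2/4}\ \Phi\Big(\sqrt2\,\big(c_1-\tfrac{c_0+c_2}2\big)\Big),$$
where $\Phi$ is the standard normal distribution function. This $F$ does not change when a constant is added to all of $c$, or when $c_0$ and $c_2$ are exchanged.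

Write $\ell=(0,1,\dots,N)$. The inequality on which the talk turns is
$$F(c-t\ell)\ \ge\ F(c+t\ell)\qquad\text{whenever } c_0\le c_1\le\dots\le c_N \text{ and } t\ge0. \tag{2}$$
For $N=1$ it says $f(y-t)\ge f(y+t)$ for $y=c_1-c_0\ge0$, which holds since $|y-t|\le y+t$ and $f$ is even and decreases away from $0$. In the Gaussian example, $c\mp t\ell$ has the same value of $c_1-\frac{c_0+c_2}2$ for both signs, so (2) says $e^{-(y-2t)^2/4}\ge e^{-(y+2t)^2/4}$ with $y=c_2-c_0\ge 0$. Correct again.

**What $F$ is for: drift becomes tilt.** For $s\in\mathbb R$ let $P_s$ be the law under which $X_1,X_2,\dots$ are i.i.d. with density $f(\cdot-s)$, and let $S_j=X_1+\dots+X_j$. Given $0\le D_1\le\dots\le D_N$, let $\tau=\min\{j\le N:S_j>D_j\}$, with $\tau=\infty$ if there is no such $j$.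

**Proposition 1.** Let $N\ge2$ and $0\le D_1\le\dots\le D_N$. Then $P_t(\tau=N)\ge P_{-t}(\tau=N)$ for all $t>0$.

This follows from (2). Under $P_s$ the density of $S_N$ at $y$ on the event $\{S_j\le D_j,\ 1\le j<N\}$ is
$$h_s(y)=\int_{\{\sigma_i\le D_i,\ 1\le i\le N-1\}}\prod_{i=1}^Nf(\sigma_i-\sigma_{i-1}-s)\,d\sigma_1\cdots d\sigma_{N-1},\qquad\sigma_0=0,\ \sigma_N=y.$$
Substitute $\sigma_i=\rho_i+is$ for $0\le i\le N$. The factors become $f(\rho_i-\rho_{i-1})$, the constraints become $\rho_i\le D_i-is$, and the ends become $\rho_0=0$, $\rho_N=y-Ns$. So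
$$h_s(y)=F(c-s\ell),\qquad c=(0,D_1,\dots,D_{N-1},y). \tag{3}$$
Moreover $P_s(\tau=N)=\int_{D_N}^\infty h_s(y)\,dy$. For $y\ge D_N$ the vector $c$ in (3) is nondecreasing, so (2) gives $h_t(y)\ge h_{-t}(y)$. Integrating over $y\ge D_N$ proves the proposition.

Proposition 1 is plausible: an upward drift helps a walk to exceed a nonnegative barrier. But the event is that the walk first exceeds it at time exactly $N$, and an upward drift also makes it more likely to have crossed before. Proving (2) is the main work, in Sections 6 to 8. First we see what statistical question it answers.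

## 2. Isotonic estimates and peakedness

**The estimator.** Let $K_n=\{x\in\mathbb R^n:x_1\le\dots\le x_n\}$, and let $T$ be the least-squares projection of $\mathbb R^n$ onto this closed convex cone. From data $Y=(Y_1,\dots,Y_n)$ with means $\mu_1\le\dots\le\mu_n$ one forms $\hat\mu=TY$. For example, $T(2,0,4)=(1,1,4)$: the pair that violates the order is replaced by its average.

**Max–min formula** (Robertson, Wright & Dykstra, *Order Restricted Statistical Inference*, 1988, Sec. 1.4)**.** For each $k$,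
$$\hat\mu_k=\max_{i\le k}\ \min_{j\ge k}\ \frac1{j-i+1}\sum_{l=i}^jY_l. \tag{4}$$

Here is a proof, so that we depend on nothing hidden. Projection onto a closed convex cone is characterized by $\hat\mu\in K_n$, $\langle Y-\hat\mu,\hat\mu\rangle=0$ and $\langle Y-\hat\mu,z\rangle\le0$ for all $z\in K_n$. Put $G_j=\sum_{l\le j}(Y_l-\hat\mu_l)$, $G_0=0$. Taking $z=\pm(1,\dots,1)$ gives $G_n=0$. Taking $z$ to be the indicator of $\{l>j\}$ gives $G_n-G_j\le0$, so $G_j\ge0$. Summation by parts gives
$$0=\langle Y-\hat\mu,\hat\mu\rangle=G_n\hat\mu_n-\sum_{j=1}^{n-1}G_j(\hat\mu_{j+1}-\hat\mu_j)=-\sum_{j=1}^{n-1}G_j(\hat\mu_{j+1}-\hat\mu_j).$$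
All summands are $\ge0$, so $G_j=0$ whenever $\hat\mu_j<\hat\mu_{j+1}$. Let $\{a,\dots,b\}\ni k$ be the maximal block on which $\hat\mu$ equals $\hat\mu_k$. Then $G_{a-1}=G_b=0$. For $i=a$ and every $j\ge k$,
$$\sum_{l=a}^jY_l=\sum_{l=a}^j\hat\mu_l+G_j-G_{a-1}\ge\sum_{l=a}^j\hat\mu_l\ge(j-a+1)\hat\mu_k,$$
so the right side of (4) is at least $\hat\mu_k$. For every $i\le k$ and $j=b$,
$$\sum_{l=i}^bY_l=\sum_{l=i}^b\hat\mu_l+G_b-G_{i-1}\le\sum_{l=i}^b\hat\mu_l\le(b-i+1)\hat\mu_k,$$
so it is at most $\hat\mu_k$. This proves (4). For $Y=(2,0,4)$ and $k=2$: the index $i=1$ gives $\min(1,2)=1$, the index $i=2$ gives $\min(0,2)=0$, and the maximum is $1$, as it should be.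

**Peakedness.** A random variable $U$ is more peaked than $V$ (about $0$) if $P(|U|\le t)\ge P(|V|\le t)$ for all $t>0$. For example, $\frac12Z$ is more peaked than $Z$ for every random variable $Z$.

**Log-concave density.** A density $f$ is log-concave if $\log f$ is concave, with $\log0=-\infty$. Normal densities, $\frac12e^{-|x|}$ and the uniform density on an interval are log-concave. A density proportional to $e^{-|x|^{1/2}}$ is not, since $-|x|^{1/2}$ is convex on $(0,\infty)$ and not affine there.

**Kelly's theorem** (Kelly, 1989)**.** If the $Y_j\sim N(\mu_j,\sigma^2)$ are independent and $\mu_1\le\dots\le\mu_n$, then $\hat\mu_k-\mu_k$ is more peaked than $Y_k-\mu_k$ for each $k$.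

The question comes from "Chernoff's distribution is log-concave" (https://www.stat.washington.edu/jaw/RESEARCH/TALKS/Michigan-small.pdf), where Conjecture 4 reads: Kelly's theorem remains valid with the Gaussian hypothesis replaced by a log-concave hypothesis. That is all the wording there is. We fix a specific version: the errors $\epsilon_j=Y_j-\mu_j$ are i.i.d. with a common log-concave density that is symmetric about $0$. The i.i.d. and symmetry assumptions are an interpretation, not part of the quoted wording. They mirror the centered $N(0,\sigma^2)$ errors of Kelly's theorem and make $\mu_k$ the natural center of $Y_k$. The specific version is true, under a weaker hypothesis on $\mu$.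

**Theorem 2.** Let $Y_j=\mu_j+\epsilon_j$, $1\le j\le n$, with $\epsilon_j$ i.i.d. having a log-concave density $f$ symmetric about $0$, and let $\hat\mu=TY$. Fix $k$ and assume only $\mu_i\le\mu_k\le\mu_j$ for $i<k<j$ (which holds in particular if $\mu_1\le\dots\le\mu_n$). Then for all $t>0$
$$P(|\hat\mu_k-\mu_k|\le t)\ \ge\ P(|Y_k-\mu_k|\le t).$$

One cannot hope for a comparison that holds for every sample. If $\mu\in K_n$, then $T\mu=\mu$, and since projections onto closed convex sets are nonexpansive, $\|\hat\mu-\mu\|\le\|Y-\mu\|$ always. A single coordinate can nevertheless get worse: for $n=2$, $\mu=0$ and $\epsilon=(0,-2)$ we get $\hat\mu=(-1,-1)$, and the error in coordinate $1$ grows from $0$ to $1$. The theorem is about probabilities, and gains must be weighed against losses.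

## 3. Two observations by hand

Take $n=2$, $k=1$, $e=\mu_2-\mu_1\ge0$, and suppose $f>0$ everywhere. By (4), $\hat\mu_1-\mu_1=\min\big(\epsilon_1,\tfrac12(\epsilon_1+\epsilon_2+e)\big)\le\epsilon_1$. Hence
$$P(|\hat\mu_1-\mu_1|\le t)-P(|\epsilon_1|\le t)=\underbrace{P(\epsilon_1>t,\ \hat\mu_1-\mu_1\le t)}_{\text{gain}}-\underbrace{P(\epsilon_1\ge-t,\ \hat\mu_1-\mu_1<-t)}_{\text{loss}}.$$
In the gain put $X_l=\epsilon_l-t$, which has law $P_{-t}$: it is $P_{-t}(X_1>0,\ X_1+X_2+e\le0)$. In the loss put $X_l=\epsilon_l+t$, which has law $P_t$: it is $P_t(X_1\ge0,\ X_1+X_2+e<0)$. Replace $X$ by $-X$, which exchanges $P_t$ and $P_{-t}$ because $f$ is even, and ignore null events. The claim gain $\ge$ loss becomes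
$$P_t(X_1\le0,\ X_1+X_2>e)\ \ge\ P_{-t}(X_1\le0,\ X_1+X_2>e),$$
which is Proposition 1 for $N=2$, $D=(0,e)$.

Here the likelihood ratio settles the matter. Put
$$\lambda(x)=\log\frac{f(x-t)}{f(x+t)}.$$
It is odd because $f$ is even. It is nondecreasing because the increment $\log f(x+t)-\log f(x-t)$ of a concave function over an interval of fixed length $2t$ is nonincreasing in $x$. On the event we have $x_2>e-x_1\ge-x_1\ge0$, so $\lambda(x_2)\ge\lambda(-x_1)=-\lambda(x_1)$. The ratio $e^{\lambda(x_1)+\lambda(x_2)}$ of the $P_t$-density to the $P_{-t}$-density is therefore at least $1$ at every point of the event, and integration finishes this case.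

## 4. Three steps: where the pointwise comparison stops

The sensible next attempt is to do the same for $N$ steps, and to show that $\sum_{i=1}^N\lambda(x_i)\ge0$ on $\{\tau=N\}$.

For normal errors this works for every $N$. There $\lambda(x)=\frac{(x+t)^2-(x-t)^2}{2\sigma^2}=\frac{2tx}{\sigma^2}$, so $\sum\lambda(x_i)=2tS_N/\sigma^2$, and $S_N>D_N\ge0$ on $\{\tau=N\}$. The linearity of $\lambda$ is the whole argument.

For $f(x)=\frac12e^{-|x|}$ one has $\lambda(x)=|x+t|-|x-t|=2\max(-t,\min(x,t))$, which is bounded. Take $N=3$, $D=(0,0,0)$ and the steps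
$$(x_1,x_2,x_3)=(-t,-t,3t),\qquad (S_1,S_2,S_3)=(-t,-2t,t).$$
The path has $\tau=3$, but $\lambda(x_1)+\lambda(x_2)+\lambda(x_3)=-2t-2t+2t=-2t<0$. The conditions $S_1<0$, $S_2<0$, $S_3>0$ and the strict inequality persist for nearby paths, so a whole open set of paths in $\{\tau=3\}$ is less likely under $P_t$ than under $P_{-t}$. Several small steps down cost full price, and one large step up pays only a bounded amount back.

Reordering the steps does not help: the ratio is symmetric in the steps, and the only ordering of $\{-t,-t,3t\}$ with $S_1\le0$ and $S_2\le0$ puts $3t$ last. So we cannot compare a path with its rearrangements. We must integrate over all step sizes leading to a given endpoint, which is what $F$ does.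

## 5. From the estimate to first passage

In this section we reduce Theorem 2 to Proposition 1.

**Step 1. Reduction to $f>0$.** The purpose is to have $\log f$ finite. Let $f_\eta$ be the convolution of $f$ with the $N(0,\eta^2)$ density. It is even and everywhere positive, it is log-concave by Prékopa's theorem (a convolution of log-concave densities is log-concave), and $\|f_\eta-f\|_1\to0$ as $\eta\to0$. Changing one factor at a time, the joint densities $\prod_{l}f_\eta(x_l)$ and $\prod_lf(x_l)$ on $\mathbb R^n$ differ in $L^1$ by at most $n\|f_\eta-f\|_1$. Hence the probability of any fixed event in the $\epsilon$-space changes by at most this amount. For fixed $n,\mu,k,t$ both sides of the inequality are probabilities of fixed events, so both converge, and the theorem for all $f_\eta$ gives it for $f$. From now on $f$ is as in Section 1.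

**Step 2. The events in terms of a drifted sample.** The purpose is to rewrite both sides with the laws $P_s$. Let $X_l=\epsilon_l+s$, $1\le l\le n$, which has law $P_s$. Put $d_l=\mu_k-\mu_l\ge0$ for $l<k$, $e_l=\mu_l-\mu_k\ge0$ for $l>k$, and, with empty sums equal to $0$,
$$L=\max_{1\le i\le k}\ \sum_{l=i}^{k-1}(X_l-d_l)\ge0,\qquad R=\max_{k\le j\le n}\ \sum_{l=k+1}^j(-X_l-e_l)\ge0,\qquad W=X_k+L-R.$$
By (4), $\hat\mu_k-\mu_k>-s$ holds iff there is $i\le k$ such that for all $j\ge k$
$$\sum_{l=i}^j(Y_l-\mu_k+s)=\sum_{l=i}^{k-1}(X_l-d_l)+X_k+\sum_{l=k+1}^j(X_l+e_l)>0.$$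
The first sum depends only on $i$ and the last only on $j$. The maximum over $i$ of the first is $L$, and the minimum over $j$ of the last is $-R$. So the condition is $W>0$, and
$$P(\hat\mu_k-\mu_k>-s)=P_s(W>0),\qquad P(Y_k-\mu_k>-s)=P_s(X_k>0).$$
Consequently
$$P(|\hat\mu_k-\mu_k|\le t)\ge P_t(W>0)-P_{-t}(W>0),\qquad P(|Y_k-\mu_k|\le t)=P_t(X_k>0)-P_{-t}(X_k>0).$$
On the left we dropped the event that $\hat\mu_k-\mu_k=-t$. On the right the corresponding event is null.

**Step 3. Splitting into two inequalities.** Since $P_s(W>0)-P_s(X_k>0)=P_s(X_k\le0,W>0)-P_s(X_k>0,W\le0)$, it suffices to prove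
$$P_t(X_k\le0,\ W>0)\ \ge\ P_{-t}(X_k\le0,\ W>0), \tag{5}$$
$$P_t(X_k>0,\ W\le0)\ \le\ P_{-t}(X_k>0,\ W\le0). \tag{6}$$

**Step 4. (6) is (5) for the mirrored configuration.** The purpose is to halve the work. Put $X^*_l=-X_{n+1-l}$ and $k^*=n+1-k$, let $d^*_l=e_{n+1-l}$ for $l<k^*$ and $e^*_l=d_{n+1-l}$ for $l>k^*$, and form $L^*,R^*,W^*$ from these. The numbers $d^*_l,e^*_l$ are again $\ge0$, and this is all that was assumed of $d,e$. Substituting $m=n+1-l$ in the sums,
$$L^*=\max_{k\le j\le n}\sum_{m=k+1}^j(-X_m-e_m)=R,\qquad R^*=\max_{1\le i\le k}\sum_{m=i}^{k-1}(X_m-d_m)=L,$$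
so $W^*=-X_k+R-L=-W$ and $\{X_k>0,\ W\le0\}=\{X^*_{k^*}<0,\ W^*\ge0\}$. Up to null events this is $\{X^*_{k^*}\le0,\ W^*>0\}$: the variable $X^*_{k^*}$ has a density and is independent of $(L^*,R^*)$, so neither $X^*_{k^*}$ nor $W^*$ has an atom at $0$. As $f$ is even, $X^*$ has law $P_{-s}$ when $X$ has law $P_s$. Hence $P_s(X_k>0,W\le0)$ is the $P_{-s}$-probability of the event in (5) for the mirrored configuration, and (5) for that configuration is exactly (6).

**Step 5. Removing $R$.** The purpose is to reduce (5) to a statement about the left side only. For $r\ge0$ let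
$$\Lambda_s(r)=P_s(X_k\le0,\ X_k+L>r),$$
which is nonincreasing in $r$. Since $R$ is independent of $(X_k,L)$, we have $P_s(X_k\le0,W>0)=E_s\Lambda_s(R)$. Suppose
$$\Lambda_t(r)\ge\Lambda_{-t}(r)\qquad\text{for all }r\ge0. \tag{7}$$
The variable $R$ is a coordinatewise nonincreasing function of $X$, so evaluating it at $\epsilon+t\mathbf 1$ and at $\epsilon-t\mathbf 1$ for the same $\epsilon$ gives a smaller or equal value at the former. As $\Lambda_{-t}$ is nonincreasing, $E_t\Lambda_{-t}(R)\ge E_{-t}\Lambda_{-t}(R)$. Therefore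
$$E_t\Lambda_t(R)\ \ge\ E_t\Lambda_{-t}(R)\ \ge\ E_{-t}\Lambda_{-t}(R),$$
which is (5).

**Step 6. (7) is a sum of first passage inequalities.** Read the sample leftward from $k$: let $S_j=X_k+X_{k-1}+\dots+X_{k-j+1}$ for $1\le j\le k$, let $D_1=0$, and let $D_j=r+d_{k-1}+\dots+d_{k-j+1}$ for $2\le j\le k$. Then $0=D_1\le D_2\le\dots\le D_k$. The condition $X_k\le0$ is $S_1\le D_1$. The condition $X_k+L>r$ says that for some $i\le k$ we have $X_k+\sum_{l=i}^{k-1}(X_l-d_l)>r$. The index $i=k$ would need $X_k>r$, impossible when $X_k\le0\le r$, and the index $i=k-j+1$ with $2\le j\le k$ gives $S_j>D_j$. So with $\tau=\min\{j:S_j>D_j\}$,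
$$\Lambda_s(r)=P_s(2\le\tau\le k)=\sum_{N=2}^kP_s(\tau=N).$$
(For $k=1$ this is $0$.) Proposition 1, applied with $D_1,\dots,D_N$ for each $N$, gives (7).

Thus Theorem 2 follows from Proposition 1, hence from (2).

## 6. Symmetries and log-supermodularity of $F$

For $v\in\mathbb R^{N+1}$ write $v^R=(v_N,\dots,v_0)$. Let $\mathbf 1$ be the all-ones vector and $\vee,\wedge$ the coordinatewise maximum and minimum.

**Lemma 3.** For all $c,p,q\in\mathbb R^{N+1}$ and $\alpha\in\mathbb R$:

1. $F(c+\alpha\mathbf 1)=F(c)$;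
2. $F(c^R)=F(c)$;
3. $F(p)F(q)\le F(p\vee q)\,F(p\wedge q)$.

**Proof of 1 and 2.** For 1, substitute $\sigma_i\to\sigma_i+\alpha$ for all $i$. For 2, the integral for $F(c^R)$ runs over walks with $\sigma_0=c_N$, $\sigma_N=c_0$, $\sigma_i\le c_{N-i}$. Put $\rho_i=\sigma_{N-i}$. Then $\rho_0=c_0$, $\rho_N=c_N$, $\rho_i\le c_i$, and since $f$ is even the factor $f(\sigma_i-\sigma_{i-1})=f(\rho_{N-i}-\rho_{N-i+1})$ equals $f(\rho_{N-i+1}-\rho_{N-i})$. This is the integral for $F(c)$.

**Tool for 3: the continuous four-functions theorem** (Karlin & Rinott, *J. Multivariate Anal.* 10 (1980), Thm 2.1)**.** If $\phi_1,\dots,\phi_4\ge0$ on $\mathbb R^M$ satisfy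
$$\phi_1(\sigma)\phi_2(\sigma')\le\phi_3(\sigma\vee\sigma')\,\phi_4(\sigma\wedge\sigma')\qquad\text{for all }\sigma,\sigma',$$
then $\int\phi_1\int\phi_2\le\int\phi_3\int\phi_4$. We prove it for measurable functions whose integrals over the last $m$ coordinates, $1\le m\le M$, are all finite. That is the case we need.

**Dimension one.** For $x<y$ put
$$A=\phi_1(x)\phi_2(y),\quad B=\phi_1(y)\phi_2(x),\quad C=\phi_3(y)\phi_4(x),\quad E=\phi_3(x)\phi_4(y).$$
The hypothesis for the pairs $(x,y)$ and $(y,x)$ gives $A\le C$ and $B\le C$. For the pairs $(x,x)$ and $(y,y)$ it gives $\phi_1(x)\phi_2(x)\le\phi_3(x)\phi_4(x)$ and the same at $y$. Multiplying, $AB\le CE$. So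
$$0\le(C-A)(C-B)=C^2-C(A+B)+AB\le C(C+E-A-B).$$
If $C>0$, then $A+B\le C+E$. If $C=0$, then $A=B=0$ and again $A+B\le C+E$. Now integrate over $\{x<y\}$: the diagonal is null, so $\int\!\!\int_{x<y}(A+B)=\int\phi_1\int\phi_2$ and $\int\!\!\int_{x<y}(C+E)=\int\phi_3\int\phi_4$.

**Higher dimension.** Write $\sigma=(\xi,z)$ with $z$ the last coordinate. For fixed $\xi,\xi'$ the four functions $\phi_1(\xi,\cdot)$, $\phi_2(\xi',\cdot)$, $\phi_3(\xi\vee\xi',\cdot)$, $\phi_4(\xi\wedge\xi',\cdot)$ of one variable satisfy the one-dimensional hypothesis. So $\psi_i(\xi)=\int\phi_i(\xi,z)\,dz$ satisfy $\psi_1(\xi)\psi_2(\xi')\le\psi_3(\xi\vee\xi')\psi_4(\xi\wedge\xi')$ on $\mathbb R^{M-1}$. Repeat until no coordinate is left.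

**Proof of 3.** Let
$$\Phi(\sigma,c)=\prod_{i=1}^Nf(\sigma_i-\sigma_{i-1})\prod_{i=1}^{N-1}1\{\sigma_i\le c_i\},\qquad\sigma_0=c_0,\ \sigma_N=c_N,$$
so that $F(c)=\int\Phi(\sigma,c)\,d\sigma$. We claim that
$$\Phi(\sigma,p)\,\Phi(\sigma',q)\le\Phi(\sigma\vee\sigma',p\vee q)\,\Phi(\sigma\wedge\sigma',p\wedge q). \tag{8}$$
The convention for the ends is consistent: the walk with interior $\sigma\vee\sigma'$ starts at $p_0\vee q_0=\sigma_0\vee\sigma_0'$, and similarly at the other end and for $\wedge$. It therefore suffices to check (8) factor by factor.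

For the density factors we need, for all real $x,y,x',y'$,
$$f(y-x)f(y'-x')\le f(y\vee y'-x\vee x')\,f(y\wedge y'-x\wedge x').$$
We may assume $x\le x'$. If $y\le y'$, the two sides are equal. If $y>y'$, the right side is $f(y-x')f(y'-x)$. Both $y-x'$ and $y'-x$ lie between $y'-x'$ and $y-x$, and
$$(y-x')+(y'-x)=(y-x)+(y'-x').$$
Of two pairs with the same sum, the inner pair has the larger value of $\log f+\log f$, because $\log f$ is concave. This is the required inequality.

For the indicators: if $\sigma_i\le p_i$ and $\sigma'_i\le q_i$, then $\sigma_i\vee\sigma_i'\le p_i\vee q_i$ and $\sigma_i\wedge\sigma'_i\le p_i\wedge q_i$. This proves (8).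

For $N=1$, (8) is already statement 3. For $N\ge2$ apply the four-functions theorem on $\mathbb R^{N-1}$ to $\Phi(\cdot,p)$, $\Phi(\cdot,q)$, $\Phi(\cdot,p\vee q)$, $\Phi(\cdot,p\wedge q)$. The finiteness condition holds: integrating the last $m$ coordinates leaves $N-1-m$ factors, each at most $\sup f$, times an integral of the form (1) with $m+1$ factors, which is at most $\sup f$. $\square$

## 7. Raising the tail is lowering the head

Statement 3 of Lemma 3 says that $\log F$ is supermodular: it likes raising two disjoint sets of coordinates together. Inequality (2) is about two monotone vectors, $c$ and $t\ell$. Monotone vectors are built from indicators of the nested sets $\{j\ge k\}$, and there statement 3 may be silent. For $k\le l$ and $a\ge b\ge0$, the points obtained from $z$ by adding $a$ on $\{j\ge k\}$ and by adding $b$ on $\{j\ge l\}$ are ordered, so their maximum and minimum are the same two points and statement 3 is an identity.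

Translation invariance is what helps: up to a constant, adding $a$ on $\{j\ge k\}$ is the same as subtracting $a$ on $\{j<k\}$, and $\{j<k\}$ is disjoint from $\{j\ge l\}$. The sign change turns supermodularity into its opposite. For $N=1$ this is familiar: $F(c_0,c_1)=f(c_1-c_0)$ is log-supermodular in $(c_0,c_1)$, and log-concave in the difference. In general:

**Lemma 4.** If $m,m'\in\mathbb R^{N+1}$ have nondecreasing coordinates, then for all $x\in\mathbb R^{N+1}$
$$F(x+m)\,F(x+m')\ \ge\ F(x)\,F(x+m+m').$$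

**Proof.** Let $g=\log F$ and, for vectors $u,v$,
$$\Delta_u g(z)=g(z+u)-g(z),\qquad \Delta_u\Delta_vg(z)=g(z+u+v)-g(z+u)-g(z+v)+g(z).$$
We must show $\Delta_m\Delta_{m'}g(x)\le0$.

**Step 1. Decomposition.** The purpose is to reduce to indicator increments. For $1\le k\le N$ let $u_k$ be the indicator of $\{j\ge k\}$. Then
$$m=m_0\mathbf 1+\sum_{k=1}^Na_ku_k,\quad a_k=m_k-m_{k-1}\ge0,\qquad m'=m_0'\mathbf 1+\sum_{l=1}^Nb_lu_l,\quad b_l=m'_l-m'_{l-1}\ge0.$$
By statement 1 of Lemma 3 the multiples of $\mathbf 1$ do not affect any value of $g$, so drop them. Write $v_k=a_ku_k$, $v'_l=b_lu_l$. For any function $g$, the increment along $m=v_1+\dots+v_N$ is the telescoping sum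
$$\Delta_mg(z)=\sum_{k=1}^N\Delta_{v_k}g(z+v_1+\dots+v_{k-1}).$$
Applying this to $\Delta_{m'}g$ and then once more in the other direction,
$$\Delta_m\Delta_{m'}g(x)=\sum_{k,l=1}^N\Delta_{v_k}\Delta_{v'_l}\,g(z_{kl}),\qquad z_{kl}=x+\sum_{i<k}v_i+\sum_{i<l}v'_i.$$
So it suffices to show $\Delta_{au_k}\Delta_{bu_l}g(z)\le0$ for all $z$, all $a,b\ge0$ and all $k,l$. As the two increments commute, we may assume $k\le l$.

**Step 2. The switch.** The purpose is to make the supports disjoint. Let $w=\mathbf 1-u_k$, the indicator of $\{j<k\}$. Since $au_k=a\mathbf 1-aw$, statement 1 gives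
$$g(z+au_k)=g(z-aw),\qquad g(z+au_k+bu_l)=g(z-aw+bu_l).$$
As $k\le l$, the supports of $w$ and $u_l$ are disjoint. Hence for $p=z$ and $q=z-aw+bu_l$ we have $p\vee q=z+bu_l$ and $p\wedge q=z-aw$, and statement 3 gives
$$g(z)+g(z-aw+bu_l)\le g(z+bu_l)+g(z-aw).$$
This says $\Delta_{au_k}\Delta_{bu_l}g(z)\le0$. $\square$

## 8. Reversal, and the proof of the barrier inequality

We now prove (2). Let $c$ be nondecreasing and $t\ge0$. The reversed vectors $c^R$ and $\ell^R=N\mathbf 1-\ell$ are nonincreasing. The purpose of reversal is to express $F(c-t\ell)$ by oppositely ordered summands: by statement 1 of Lemma 3,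
$$F(c-t\ell)=F(c-t\ell+tN\mathbf 1)=F(c+t\ell^R).$$
So (2) compares $c+t\ell$, where both summands increase, with $c+t\ell^R$, where one increases and one decreases. Lemma 4 is a comparison of this kind. Choose
$$x=c^R+t\ell^R,\qquad m=t(\ell-\ell^R),\qquad m'=c-c^R.$$
Both $m$ and $m'$ are nondecreasing, each being a nondecreasing vector minus a nonincreasing one. The four points in Lemma 4 are:

- $x=(c+t\ell)^R$, so $F(x)=F(c+t\ell)$ by statement 2;
- $x+m+m'=c+t\ell$;
- $x+m'=c+t\ell^R$, so $F(x+m')=F(c-t\ell)$ by statement 1, as above;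
- $x+m=c^R+t\ell=(c+t\ell^R)^R$, so $F(x+m)=F(c+t\ell^R)=F(c-t\ell)$ by statement 2 and then statement 1.

Lemma 4 therefore reads
$$F(c-t\ell)^2\ \ge\ F(c+t\ell)^2,$$
and since $F>0$ this is (2). By Section 1, (2) gives Proposition 1. By Section 5, Proposition 1 gives Theorem 2. In particular, the specific version of the conjecture is proved. $\blacksquare$

## 9. Monotonicity in the sample size at an extreme index, and two consequences

**Theorem 5.** In the setting of Theorem 2 (i.i.d. errors with a symmetric log-concave density), let $\mu_j\ge\mu_1$ for all $j$, and let $\hat\mu_1^{(n)}$ be the estimator of $\mu_1$ based on $Y_1,\dots,Y_n$. Then $P(|\hat\mu^{(n)}_1-\mu_1|\le t)$ is nondecreasing in $n$ for each $t>0$. Similarly for the last index: if $\mu_j\le\mu_n$ for all $j$, the estimator of $\mu_n$ based on $Y_{n-m+1},\dots,Y_n$ has this property in $m$.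

**Proof.** As in Step 1 of Section 5, assume $f>0$. Put $e_1=0$, $e_l=\mu_l-\mu_1\ge0$, and $X_l=\epsilon_l+s$. By (4) with $k=1$, $\hat\mu_1^{(n)}=\min_{j\le n}\frac1j\sum_{l\le j}Y_l$, so
$$A_n(s):=P(\hat\mu_1^{(n)}-\mu_1>-s)=P_s\Big(\sum_{l\le j}(X_l+e_l)>0\ \text{ for all } j\le n\Big).$$
Hence $A_n(s)-A_{n+1}(s)$ is the $P_s$-probability that $n+1$ is the first $j$ with $\sum_{l\le j}(X_l+e_l)\le0$. Replace $X$ by $-X$, which changes $P_s$ to $P_{-s}$. The condition becomes $S_j\ge D_j$ with $D_j=\sum_{l\le j}e_l$, and $0=D_1\le D_2\le\dots$. Ties $S_j=D_j$ are null, so $A_n(s)-A_{n+1}(s)=P_{-s}(\tau=n+1)$. The variable $\hat\mu_1^{(n)}-\mu_1$ is a minimum of finitely many variables with densities, so it has no atoms, and $P(|\hat\mu_1^{(n)}-\mu_1|\le t)=A_n(t)-A_n(-t)$. Therefore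
$$P(|\hat\mu_1^{(n+1)}-\mu_1|\le t)-P(|\hat\mu_1^{(n)}-\mu_1|\le t)=P_t(\tau=n+1)-P_{-t}(\tau=n+1)\ge0$$
by Proposition 1 with $N=n+1\ge2$. For the last index, pass to $-Y_n,-Y_{n-1},\dots$. The map $(x_1,\dots,x_m)\mapsto(-x_m,\dots,-x_1)$ is an isometry that preserves $K_m$, so it commutes with the projection, and the errors keep their law because $f$ is even. $\square$

**Monotone losses.** In Theorem 2, $E\varphi(|\hat\mu_k-\mu_k|)\le E\varphi(|Y_k-\mu_k|)$ for every nondecreasing $\varphi\ge0$. Indeed $P(|\hat\mu_k-\mu_k|>a)\le P(|Y_k-\mu_k|>a)$ for all $a\ge0$ (trivially for $a=0$, where the right side is $1$), and the same with $\ge a$ by taking limits. Each set $\{\varphi>u\}$ in $[0,\infty)$ is empty or of the form $(a,\infty)$ or $[a,\infty)$. Integrate $P(\varphi(\cdot)>u)$ over $u\ge0$.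

**Random scale.** The inequality of Theorem 2 also holds for error vectors $\theta\,(\epsilon_1,\dots,\epsilon_n)$ with $\theta>0$ random and independent of the $\epsilon_j$. Given $\theta$, the errors are i.i.d. with a symmetric log-concave density. Apply Theorem 2 conditionally and average.

## 10. Equal means and small $t$: sharpness and the densities $e^{-|x|^p}$

Let $c_m=\binom{2m}m4^{-m}$, so $\sum_{m\ge0}c_mz^m=(1-z)^{-1/2}$. (These numbers are unrelated to the vector $c$ above.)

**Theorem 6.** Let $f$ be a symmetric density, not necessarily log-concave, that is bounded and continuous at $0$. Let $g_j$ be the density of $\epsilon_1+\dots+\epsilon_j$ ($g_1=f$; for $j\ge2$ the continuous version). Take $\mu_1=\dots=\mu_n$.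

1. $\displaystyle\lim_{t\downarrow0}\frac1{2t}P(|\hat\mu_1-\mu_1|\le t)=\sum_{j=1}^nc_{n-j}\,g_j(0)$.
2. If $f$ has variance $\sigma^2<\infty$ and the conclusion of Theorem 2 holds for all $n$ (for equal means and $k=1$), then $\sigma f(0)\le1/\sqrt2$.
3. If $f(x)=\frac12e^{-|x|}$, the limit in 1 equals $f(0)=\frac12$ for every $n$. So $P(|\hat\mu_1-\mu_1|\le t)/P(|Y_1-\mu_1|\le t)\to1$ as $t\downarrow0$, and the constant $1$ in Theorem 2 cannot be improved for any $n$.

**Proof of 1.** The purpose is to compute a derivative at drift $0$. As in Section 9, $\hat\mu_1-\mu_1=\min_{j\le n}\frac1j\sum_{l\le j}\epsilon_l$ has no atoms, so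
$$P(|\hat\mu_1-\mu_1|\le t)=w_n(t)-w_n(-t),\qquad w_n(s)=P_s(S_1>0,\dots,S_n>0),\quad w_0=1.$$
Put $p_j(s)=P_s(S_j>0)=P(\epsilon_1+\dots+\epsilon_j>-js)$. The Sparre Andersen identity (Feller, *Introduction to Probability Theory* Vol. II, Ch. XII.7) states that
$$\sum_{n\ge0}w_n(s)z^n=\exp\Big(\sum_{j\ge1}\frac{z^j}j\,p_j(s)\Big).$$
As a check, for $n=2$ it says $2w_2=p_1^2+p_2$. Directly: given $S_2>0$, the number of orderings of $(X_1,X_2)$ whose first entry is positive is $2$ if both are positive and $1$ otherwise (up to null events), so $2w_2=P(S_2>0)+P(X_1>0,X_2>0)$.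

By the identity, $w_n$ is a polynomial in $p_1,\dots,p_n$. By symmetry $p_j(0)=\frac12$. Next, $p_j'(0)=j\,g_j(0)$, because $p_j(s)=\int_{-js}^\infty g_j$ and $g_j$ is continuous at $0$. For $j=1$ this continuity is assumed. For $j=2$, $f$ is bounded and integrable, hence in $L^2$, and $|g_2(x+h)-g_2(x)|\le\|f(\cdot+h)-f\|_2\|f\|_2\to0$ as $h\to0$. For $j\ge3$, $g_j=g_{j-1}*f$ with $g_{j-1}$ bounded and continuous, and dominated convergence applies. Differentiating the identity coefficient by coefficient at $s=0$,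
$$\sum_{n\ge1}w_n'(0)z^n=\exp\Big(\sum_{j\ge1}\frac{z^j}{2j}\Big)\sum_{j\ge1}\frac{z^j}j\,j\,g_j(0)=(1-z)^{-1/2}\sum_{j\ge1}g_j(0)z^j.$$
So $w_n'(0)=\sum_{j=1}^nc_{n-j}g_j(0)$, and $\frac{w_n(t)-w_n(-t)}{2t}\to w_n'(0)$.

**Proof of 2.** The purpose is to let $n\to\infty$ in the formula. Since $f$ is continuous at $0$, $\frac1{2t}P(|\epsilon_1|\le t)\to f(0)$. The hypothesis and part 1 give
$$f(0)\le\sum_{j=1}^nc_{n-j}\,g_j(0)\qquad\text{for all }n.$$
As $f\in L^2$, its characteristic function is in $L^2$, and the local limit theorem for densities (Feller II, Ch. XV.5) applies: $g_j(0)\sim(\sigma\sqrt{2\pi j})^{-1}$. By Stirling's formula $c_m\sim(\pi m)^{-1/2}$. Hence there is a constant $C$ with $g_j(0)\le C/\sqrt j$ for $j\ge1$ and $c_m\le C/\sqrt{m+1}$ for $m\ge0$. Fix $0<\delta<\frac12$. The terms with $j<\delta n$ contribute at most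
$$\frac{C^2}{\sqrt{(1-\delta)n}}\sum_{1\le j<\delta n}\frac1{\sqrt j}\le\frac{2C^2\sqrt{\delta n}}{\sqrt{(1-\delta)n}}=O(\sqrt\delta).$$
The terms with $j>(1-\delta)n$, writing $m=n-j<\delta n$, contribute at most
$$\frac{C^2}{\sqrt{(1-\delta)n}}\sum_{0\le m<\delta n}\frac1{\sqrt{m+1}}\le\frac{2C^2\sqrt{\delta n+1}}{\sqrt{(1-\delta)n}}=O(\sqrt\delta)+o(1).$$
In the remaining range both asymptotic relations hold uniformly, and the sum is a Riemann sum:
$$\sum_{\delta n\le j\le(1-\delta)n}c_{n-j}\,g_j(0)\ \longrightarrow\ \frac1{\sigma\sqrt{2\pi}\sqrt\pi}\int_\delta^{1-\delta}\frac{dx}{\sqrt{x(1-x)}}.$$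
Let $n\to\infty$ and then $\delta\to0$. As $\int_0^1\frac{dx}{\sqrt{x(1-x)}}=\pi$, the right side of the inequality for $f(0)$ tends to $\frac1{\sigma\sqrt2}$. So $f(0)\le\frac1{\sigma\sqrt2}$.

**Proof of 3.** The characteristic function of $\frac12e^{-|x|}$ is $(1+\theta^2)^{-1}$, so Fourier inversion gives $g_j(0)=\frac1{2\pi}I_j$ with $I_j=\int_{-\infty}^\infty(1+\theta^2)^{-j}d\theta$. Here $I_1=\pi$, and integrating by parts $I_j=2j\int\theta^2(1+\theta^2)^{-j-1}d\theta=2j(I_j-I_{j+1})$, so $I_{j+1}=\frac{2j-1}{2j}I_j$. The ratio $c_j/c_{j-1}$ is also $\frac{2j(2j-1)}{4j^2}=\frac{2j-1}{2j}$, and $c_0=1$. Hence $I_j=\pi c_{j-1}$ and $g_j(0)=\frac12c_{j-1}$. Then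
$$\sum_{j=1}^nc_{n-j}\,g_j(0)=\frac12\sum_{j=1}^nc_{j-1}c_{n-j},$$
and the last sum is the coefficient of $z^{n-1}$ in $\big((1-z)^{-1/2}\big)^2=(1-z)^{-1}$, namely $1$. Since also $\frac1{2t}P(|Y_1-\mu_1|\le t)\to f(0)=\frac12$, the ratio tends to $1$. $\square$

**Corollary 7.** For i.i.d. errors with density $f_p(x)\propto e^{-|x|^p}$, $p>0$, Kelly's conclusion holds for all $n,\mu,k,t$ if and only if $p\ge1$, i.e. if and only if $f_p$ is log-concave.

**Proof.** The function $-|x|^p$ is concave exactly for $p\ge1$, and for these $p$ Theorem 2 applies. Let $p<1$ and $q=1/p>1$. The substitution $u=x^p$ gives $\int e^{-|x|^p}dx=2q\,\Gamma(q)$ and $\int x^2e^{-|x|^p}dx=2q\,\Gamma(3q)$. So $f_p(0)=\frac p{2\Gamma(q)}$, $\sigma^2=\frac{\Gamma(3q)}{\Gamma(q)}$, and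
$$\sigma^2f_p(0)^2=\frac{p^2\,\Gamma(3q)}{4\,\Gamma(q)^3}=\frac{\Gamma(3q+1)}{12\,\Gamma(q+1)^3},$$
using $\Gamma(3q+1)=3q\,\Gamma(3q)$ and $\Gamma(q+1)=q\,\Gamma(q)$. At $q=1$ this is $\frac6{12}=\frac12$. Its logarithmic derivative in $q$ is $3[\psi(3q+1)-\psi(q+1)]$, where $\psi=\Gamma'/\Gamma$ is the digamma function, and this is positive because $\psi$ is strictly increasing on $(0,\infty)$. So $\sigma f_p(0)>1/\sqrt2$ for $q>1$. The density $f_p$ is symmetric, bounded and continuous, with finite variance, so part 2 of Theorem 6 shows that the conclusion fails for some $n$, already with equal means and $k=1$. $\square$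

## 11. Asymmetric errors and unequal error laws

Neither symmetry nor identical distribution can be dropped, already for $n=2$ and $\mu_1=\mu_2$.

**Without symmetry.** Let $\epsilon_j=E_j-1$ with $E_j$ i.i.d. standard exponential, so the density is log-concave with mean $0$, and take $k=2$. By (4), $\hat\mu_2-\mu_2=\max\big(\epsilon_2,\frac{\epsilon_1+\epsilon_2}2\big)\ge\epsilon_2\ge-1$. For $t\ge1$ the lower bounds are automatic, and
$$P(|\hat\mu_2-\mu_2|\le t)=P(\epsilon_2\le t,\ \epsilon_1+\epsilon_2\le2t)=P(\epsilon_2\le t)-P(\epsilon_2\le t,\ \epsilon_1+\epsilon_2>2t)<P(|\epsilon_2|\le t).$$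
The subtracted probability is positive because $\epsilon_1$ is unbounded above.

**Without identical distribution.** Let $0<\eta<\frac13$, let $\epsilon_1$ be uniform on $[-\eta,\eta]$ and $\epsilon_2$ uniform on $[-1,1]$, independent. Both densities are symmetric and log-concave. Take $k=1$ and $t=\eta$. Then $P(|Y_1-\mu_1|\le\eta)=1$. But $\hat\mu_1-\mu_1=\min\big(\epsilon_1,\frac{\epsilon_1+\epsilon_2}2\big)$, and if $\epsilon_2<-3\eta$, then $\frac{\epsilon_1+\epsilon_2}2<\frac{\eta-3\eta}2=-\eta$. As $3\eta<1$, this has positive probability, so $P(|\hat\mu_1-\mu_1|\le\eta)<1$.
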